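# Unification with parameters over one successor and over two

## 1. One successor is decidable, two are not

**Theorem A.** Unification with parameters in $Alt_1$ is decidable (in exponential space).

**Theorem B.** Unification with parameters in $Alt_2$ is undecidable; it is $\Sigma^0_1$-complete.

The same methods give three companion results, which are not needed for A and B. Let $Alt_k$ be the set of formulas valid in all frames in which every world has at most $k$ successors, and let $\mathsf{KD}Alt_k$ be the least normal logic containing $Alt_k$ and $\Diamond\top$.

**Theorem C.** For every $k\ge 2$, even parameter-free (elementary) unification in $Alt_k$ is $\Sigma^0_1$-complete.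

**Theorem D.** For every $k\ge 2$ there is a serial frame $F_k$ such that unification with parameters is undecidable in every normal logic $L$ with $Alt_k\subseteq L\subseteq\mathrm{Log}(F_k)$, in particular in $Alt_k$ and $\mathsf{KD}Alt_k$.

**Theorem E.** Unification with parameters in $\mathsf{KD}Alt_1$ is decidable.

Let us unpack the words. Modal formulas are built from $\bot$, the Boolean connectives and $\Box$, with $\Diamond\varphi:=\neg\Box\neg\varphi$, over two disjoint countable sets of atoms: variables $x_1,x_2,\dots$ and parameters $p_1,p_2,\dots$. A *normal modal logic* is a set of formulas that contains all classical tautologies and all formulas $\Box(\alpha\to\beta)\to(\Box\alpha\to\Box\beta)$, and is closed under modus ponens, necessitation ($\alpha/\Box\alpha$) and uniform substitution of arbitrary formulas for all atoms, variables and parameters alike. $Alt_1$ is the least normal logic containing all $\Diamond\alpha\to\Box\alpha$, and $Alt_2$ is the least one containing all $\Box\alpha\vee\Box(\alpha\to\beta)\vee\Box(\alpha\wedge\beta\to\gamma)$. Equivalently, they are the logics of all Kripke frames in which every world has at most one, respectively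 at most two, successors. So for $k\le2$ the semantic definition of $Alt_k$ above agrees with the axiomatic one, and we use only the semantic one. A frame is *serial* if every world has a successor, and $\mathrm{Log}(F)$ is the set of formulas valid on $F$.

**Definition (unification with parameters in $L$).** Given $\psi(x_1,\dots,x_n,p_1,\dots,p_m)$, decide whether there are formulas $\varphi_1,\dots,\varphi_n$, which may contain variables and parameters, with $\psi(\varphi_1,\dots,\varphi_n,p_1,\dots,p_m)\in L$. Such a tuple is a *unifier* of $\psi$.

Only the variables are substituted. The formula $x\leftrightarrow p$ has the unifier $x:=p$. The formula $p$ has no variables, so it is unifiable iff $p\in L$, which fails for our logics; the formula $x$ is unified by $\top$.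

The question is posed in "Unification in modal logic" (http://icla2019.cse.iitd.ac.in/slides/3rd%20March-19/1-Philippe_Balbiani.pdf): for each of $Alt_1$ and $Alt_2$, is this problem decidable? Recall that a set is $\Sigma^0_1$-complete if it is recursively enumerable and every recursively enumerable set many-one reduces to it.

Three facts are used throughout. *Depth* always means modal depth.

First, unifiers may be assumed to contain only parameters of $\psi$. If $\psi(\vec\varphi,\vec p)\in L$, substitute $\bot$ for every atom other than the parameters of $\psi$. The result is still in $L$ and is still an instance of $\psi$.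

Second, $Alt_k$ is decidable for every $k$. A formula of depth $d$ that is refutable in a frame with at most $k$ successors per world is refutable at the root of a tree of height at most $d$ and branching at most $k$: unravel the frame from the refuting world, and cut below level $d$, which a formula of depth $d$ does not see. There are finitely many such trees with valuations of the atoms of the formula.

Third, the set of formulas unifiable in $Alt_k$ is therefore recursively enumerable: run through all substitutions and test membership in $Alt_k$. Decidability can fail only because we do not know when to stop.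

# Part I. One successor

## 2. Over $Alt_1$ a substitution is a function with bounded memory

Fix $\psi(x_1,\dots,x_n,p_1,\dots,p_m)$ of depth $d$, and put $P=\{0,1\}^m$, $X=\{0,1\}^n$.

If a formula of depth $e$ is refuted in a frame with at most one successor per world, follow the unique path from the refuting world and cut it to at most $e+1$ worlds. So $Alt_1$ is the logic of finite chains. Write a chain as a word $u=a_1\dots a_\ell\in P^+$: its worlds are $1,\dots,\ell$, world $i$ sees exactly world $i-1$ (if $i>1$), and world $i$ carries the parameter values $a_i$. The last letter is the world where we stand, and modal operators look to the left. Let $\mathrm{suf}_r(u)$ be the suffix of $u$ of length $\min(r,|u|)$.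

**Definition.** A function $f$ on $P^+$ has *memory* $r\geq 1$ if $f(u)=f(\mathrm{suf}_r(u))$ for all $u$.

For $P=\{0,1\}$, the function "second letter from the right, or $0$ if there is none" has memory $2$. The function "all letters are $1$" has no memory $r$: the words $1^r$ and $01^r$ have the same suffix of length $r$ and different values.

The truth value at world $i$ of a parameter formula of depth at most $r-1$ depends only on $\mathrm{suf}_r(a_1\dots a_i)$, because such a formula sees at most the $r$ worlds $i,i-1,\dots,i-r+1$, and sees the end of the chain only if the chain is shorter than $r$. Conversely, let $F:P^+\to X$ have memory $r$. For $b\in P$ let $\hat b$ be the conjunction of literals describing $b$. Then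
$$\hat b_r\wedge\Diamond(\hat b_{r-1}\wedge\Diamond(\dots\wedge\Diamond\hat b_1)\dots)$$
says "the suffix of length $r$ is $b_1\dots b_r$", and for $j<r$ the analogous formula for $b_1\dots b_j$, with $\hat b_1$ replaced by $\hat b_1\wedge\Box\bot$, says "the entire word is $b_1\dots b_j$". The first has depth $r-1$, the second has depth $j\le r-1$. So each coordinate of $F$ is defined by a disjunction of these formulas, of depth at most $r-1$. Hence:

*$\psi$ is unifiable in $Alt_1$ iff there is an $F:P^+\to X$ with some memory $r$ such that $\psi$ holds at every world of every word $a_1\dots a_\ell$ when world $i$ carries $(a_i,F(a_1\dots a_i))$.*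

We move this to a finite graph. Let $W$ be the finite set of words $y$ over $P\times X$ with $1\le|y|\le d+1$ such that $\psi$ is true at the last world of the chain $y$. For $a\in P$ let $I_a=W\cap\{(a,x):x\in X\}$ (words of length $1$), and for $y,y'\in W$ put
$$yR_ay'\iff y'=\mathrm{suf}_{d+1}\bigl(y\cdot(a,x)\bigr)\ \text{ for some }x\in X.$$

**Lemma 1.** $\psi$ is unifiable in $Alt_1$ iff there are $r\ge1$ and $G:P^+\to W$ with memory $r$ such that $G(a)\in I_a$ and $G(u)R_aG(ua)$ for all $a\in P$, $u\in P^+$.

*Proof.* Given $F$ with memory $r$, let $G(u)$ be the suffix of length $\min(|u|,d+1)$ of the word of pairs $(a_i,F(a_1\dots a_i))$. The truth of $\psi$ at the last world depends only on this suffix, so $G(u)\in W$, and the first two properties are clear. The last $d+1$ values of $F$ refer to the last $r+d$ letters, so $G$ has memory $r+d$.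

Given $G$, let $F(u)$ be the $X$-part of the last letter of $G(u)$. Then $F$ has memory $r$. By induction on $|u|$, the word $G(u)$ is the suffix of length $\min(|u|,d+1)$ of the word of pairs $(a_i,F(a_1\dots a_i))$: at length $1$ because $G(a)\in I_a$, and afterwards because $R_a$ appends one pair $(a,x)$, whose $X$-part is $F(ua)$ by definition. Since $G(u)\in W$, $\psi$ holds at every world. $\square$

Think of a game. An opponent reads out letters, and we walk in the graph $W$ along edges with the announced letter, forever, using bounded memory.

## 3. Three small cases by hand

*No parameters.* If $m=0$, there is one letter $a$, and $G(a^i)=G(a^{\min(i,r)})$. So $\psi$ is unifiable iff $W$ contains a path $y_1R_ay_2R_a\dots R_ay_r$ with $y_1\in I_a$ and $y_rR_ay_r$. For instance, $x\leftrightarrow\Box\neg x$ has $d=1$. A state $y$ with $yR_ay$ would have length $2$ and equal $x$-values at both worlds, while the formula demands opposite ones. There is no such $y$, and the formula is not unifiable. Constant words force *loops*.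

*A debt that is never forgotten.* Let $\psi=x\leftrightarrow(p\wedge\Box x)$. The formula leaves no choice: $F(u)=1$ iff all letters of $u$ are $1$. This has no memory $r$, so $\psi$ is not unifiable. In the graph, two states with different current $x$-value stay different as long as the opponent reads $1$. Bounded memory forces *merging*: two histories must be brought to the same state whatever is read next.

*Proper colouring.* Let $m=1$ and $\psi=\Box\bot\vee(x_1\oplus\Diamond x_1)\vee(x_2\oplus\Diamond x_2)$, with $\alpha\oplus\beta=\neg(\alpha\leftrightarrow\beta)$. It says that the vector $(x_1,x_2)$ changes at each step, so it is a proper colouring with four colours. Any two histories can be merged: from states with current colours $c,c'$ move both to a third colour, then both to one more colour; as $d=1$, the two states now agree. Nevertheless $\psi$ is not unifiable, since a function with memory $r$ gives the words $a^r$ and $a^{r+1}$ the same colour. There is no loop under the letter $a$. So merging and looping are two separate requirements.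

## 4. A finite criterion

For $A\subseteq W$ let $R^A_a=R_a\cap A^2$, and for a word $w=a_1\dots a_q$ let $R^A_w=R^A_{a_1}\circ\dots\circ R^A_{a_q}$ (first $a_1$).

**Proposition 2.** A function $G$ as in Lemma 1 exists iff there is $A\subseteq W$ such that:

- (C1) $I_a\cap A\ne\emptyset$ for all $a\in P$, and each $R^A_a$ is total on $A$ (every $y\in A$ has some $y'$ with $yR^A_ay'$);
- (C2) $E=A^2$, where $E\subseteq A^2$ is the least set that contains the diagonal and contains $(y,z)$ whenever for every $a\in P$ there are $y',z'$ with $yR_a^Ay'$, $zR_a^Az'$, $(y',z')\in E$;
- (C3) for each $w\in P^+$ there is $y\in A$ with $(y,y)\in R^A_w$ such that for all $z\in A$ there is $l\ge0$ with $(z,y)\in(R_w^A)^l$.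

(C2) is merging and (C3) is looping. In the second case of Section 3, (C2) fails for every $A$ that satisfies (C1). Indeed such an $A$ contains the states $(1,1)$ and $(0,0)$ of length $1$. Reading $1$ preserves the current $x$-value, so the rule never adds a pair with different $x$-values to a set of pairs with equal ones. In the third case (C2) holds for $A=W$, but (C3) fails for $w=a$ and every $A$, because there is no $y$ with $yR_ay$.

**Decidability from the criterion.** This step shows that Theorem A follows from Lemma 1 and Proposition 2. There are finitely many sets $A$, and (C1), (C2) can be checked directly. (C3) concerns only the relations in the finite semigroup generated by the $R_a^A$. For the space bound: $|W|$ is at most exponential in $|\psi|$. Guess $A$. Computing $E$ takes time polynomial in $|W|$ and $|P|$. A failure of (C3) is recognized by guessing $w$ letter by letter while keeping only the relation $R_w^A$, in space polynomial in $|W|$. Nondeterministic exponential space equals deterministic exponential space and is closed under complement.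

**Necessity of the criterion.** Let $G$ have memory $r$ as in Lemma 1, and let $A=G(P^+)$. (C1) is clear. For (C2) we show, by downward induction on $|v|\le r$, that $(G(uv),G(u'v))\in E$ for all $u,u'\in P^+$. If $|v|=r$, both states equal $G(v)$. If $|v|<r$, then $(G(uva),G(u'va))\in E$ for all $a$, and the rule gives the pair for $v$. The case $v=\varepsilon$ is (C2). For (C3) put $y=G(w^r)$. Since $|w^r|\ge r$, we get $G(w^{r+1})=y$, so $(y,y)\in R_w^A$. If $z=G(u)$, then $G(uw^r)=y$, so $(z,y)\in(R_w^A)^r$.

## 5. A clock cannot say when to restart

For sufficiency, let $A$ satisfy (C1)–(C3). By (C1), $A\ne\emptyset$. From now on $R_a$ means $R_a^A$, and we fix for each $y\in A$, $a\in P$ some $\mathrm{succ}(y,a)\in A$ with $yR_a\,\mathrm{succ}(y,a)$.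

We will see that (C2) yields a strategy which, started at any time in any unknown state, arrives after $N$ letters at a state that depends on these $N$ letters only. The obvious plan is to restart this strategy at regular times, say every $N+1$ steps. Each restart erases the past.

The plan breaks because the time of the restart must itself be known from a bounded suffix, and "$|u|$ is a multiple of $N+1$" is not. Worse, no rule with bounded memory can do it on a constant word: for $i\ge r$ all the words $a^i$ look alike, so the rule restarts at every time or never. The same happens on words of any small period.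

The way out is to split. On stretches that look periodic with a period at most $N$, we do not restart; we run into the loop from (C3), whose phase can be read off the letters. On all other stretches, equal nearby blocks do not occur at small distance, so restart times can be placed by a local rule. The work lies in making the two regimes meet without damage. The next sections do this in steps.

## 6. Merging maps and runs along a periodic word

**Step 1: merging maps.** This step turns (C2) into a strategy that forgets. *There are $N\ge1$ and maps $h_v:A\to A$ for $|v|\le N$ with $h_\varepsilon=\mathrm{id}$, with $(h_v(y),h_{va}(y))\in R_a$ for $|v|<N$, and with $h_v$ constant if $|v|=N$.*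

Let $E_0$ be the diagonal, and let $E_{j+1}$ be $E_j$ together with the pairs that enter by one application of the rule with $E_j$ in place of $E$. Then $E=E_J$ for some $J\ge1$. Let $B\subseteq A$ with $|B|\ge2$. Put a token on each element of $B$ and choose distinct $y,z\in B$. While the tokens started at $y$ and $z$ are at different places, let $j\ge1$ be least such that their pair of positions is in $E_j$. This pair entered by the rule with $E_{j-1}$, so on reading $a$ we can move the two tokens along $R_a$ to a pair in $E_{j-1}$ (a choice fixed once and for all). Once the two are at the same place, move them together by $\mathrm{succ}$. Move all other tokens by $\mathrm{succ}$. The least $j$ starts at most at $J$ and drops with each letter, so after $J$ letters the two tokens coincide. Let $g_v(b)$ be the position, after reading $v$, of the token started at $b$. Then $g_v:B\to A$ ($|v|\le J$) respects the relations, and $|g_v(B)|<|B|$ when $|v|=J$. If $|B|=1$, use $\mathrm{succ}$ for $J$ letters.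

Concatenate $\max(1,|A|-1)$ such stages, the first applied to $B=A$ and each later one to the image set of the preceding ones. After the last stage the image has one element. This gives the maps $h_v$ with $N=J\max(1,|A|-1)$.

**Step 2: runs into a loop.** This step prepares what to do on periodic stretches. A word is *primitive* if it is not a proper power; two words are *conjugate* if one is a rotation of the other. For example, $01$ and $10$ are primitive and conjugate, and $0101=(01)^2$ is not primitive. For each conjugacy class of primitive words of length at most $N$ fix a representative $w=b_1\dots b_q$ and a state $y_w$ as in (C3). The loop at $y_w$ may be used for padding, so there is one common $l\ge1$ such that for all representatives $w$ and all $z\in A$ there is a path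
$$\pi_{w,z}(0)=z,\ \dots,\ \pi_{w,z}(lq)=y_w$$
in $A$ along the word $w^l$. Fix these paths, and fix a path $\lambda_w(0)=y_w,\dots,\lambda_w(q)=y_w$ in $A$ along $w$.

## 7. Three facts about periods

A *block* is a set of consecutive positions $[x,y]$ of a word with its letters; its length is $y-x+1$. It has *period* $q\ge1$ if letters at distance $q$ inside it agree. The block $01010$ has periods $2$ and $4$ and, vacuously, every $q\ge5$. This section provides the tools for comparing the periods of overlapping blocks.

**(P1)** *A block of length at least $q+q'$ with periods $q$ and $q'$ has period $\gcd(q,q')$.* This is a weak form of the Fine–Wilf theorem. If $q=q'$ there is nothing to prove. Let $q<q'$ and let positions $j$ and $j+q'-q$ be in the block. Because of the length, $j+q'$ or $j-q$ is in the block. In the first case the letters at $j$ and at $j+q'-q$ both equal the letter at $j+q'$; in the second both equal the letter at $j-q$. So $q'-q$ is a period. The block is also long enough for the pair $q,q'-q$, and Euclid's algorithm finishes the proof. In particular (P1) applies when the length is at least $2N$ and $q,q'\le N$.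

**(P2)** *If a block $B$ of length at least $2N$ has least period $q\le N$, then every sub-block $B'$ of length at least $2N$ has least period $q$.* Let $q'$ be the least period of $B'$; then $q'\le q$, as $q$ is a period of $B'$. By (P1), $\gcd(q,q')$ is a period of $B'$, so $q'\mid q$ by minimality. A window of length $q$ in $B'$ is then a power of a word of length $q'$. Since $B$ is the $q$-periodic continuation of this window, $B$ has period $q'$, whence $q'=q$.

**(P3)** *If $[x,y]$ and $[x',y']$ with $x\le x'\le y\le y'$ each have a period at most $N$ and overlap in at least $2N$ letters, then $[x,y']$ has a period at most $N$.* By (P2) both blocks have the least period $q$ of the overlap. Let $x\le j-q$ and $j\le y'$. If $j\le y$, the letters at $j-q$ and $j$ agree by the first block. If $y<j$, then $j-q>y-N\ge x'$, and they agree by the second block.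

We also need that a primitive word $w$ of length $q$ has $q$ distinct rotations. If two coincided, $w$ would equal its rotation by some $f$ with $0<f<q$. Then the infinite repetition of $w$ would have periods $q$ and $f$, hence, by (P1), the period $\gcd(q,f)<q$, which divides $q$; so $w$ would be a proper power.

## 8. Markers on the aperiodic stretches

Put
$$M=2N+1,\quad C=|P|^M,\quad \Delta=CN,\quad M'=\Delta+4N+1,\quad \Lambda=(l+1)N .$$
Note $\Delta\ge N$. Consider an infinite word $a_1a_2\dots$ over $P$. For $i\ge M$ let $B(i)=a_{i-M+1}\dots a_i$. Let $\mathrm{Per}(i)$ mean: $i\ge M$ and $B(i)$ has a period at most $N$. Let $\mathrm{Per}'(t)$ mean: $t\ge M'$ and $a_{t-M'+1}\dots a_t$ has a period at most $N$. So $\mathrm{Per}$ detects short periodic blocks, and $\mathrm{Per}'$ long ones.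

**Step 3: placing markers.** This step chooses positions that are well separated, are dense wherever $\mathrm{Per}$ fails, and are recognizable locally. Enumerate $P^M=\{b^1,\dots,b^C\}$, let $K_0=\emptyset$ and
$$K_c=K_{c-1}\cup\{i\ge M:\ \neg\mathrm{Per}(i),\ B(i)=b^c,\ \text{no }j\in K_{c-1}\text{ has }|i-j|\le N\},\qquad K=K_C .$$
We go through the possible blocks one after the other, and mark all positions with the current block that are not too close to earlier marks.

*Example.* Let $P=\{0,1\}$, $N=1$, so $M=3$, with $P^3$ in lexicographic order, and take the word $010101\dots$. No block of length $3$ is constant, so $\mathrm{Per}$ fails everywhere from $3$ on. Here $B(i)=010$ for odd $i\geq 3$ and $B(i)=101$ for even $i\geq 4$. At the stage of $010$ all odd $i\ge3$ enter; at the stage of $101$ every even $i$ is blocked. So $K=\{3,5,7,\dots\}$. With $N=2$ the same word satisfies $\mathrm{Per}$ at every $i\ge M$, and $K=\emptyset$.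

**(K1)** *Distinct $i<j$ in $K$ satisfy $j-i>N$.* Suppose $j-i\le N$. If they had entered at different stages, the earlier one would have blocked the later one. So they entered at the same stage and $B(i)=B(j)$. This says that $a_p=a_{p-(j-i)}$ for all $p\in[j-M+1,j]$, so $B(j)$ has period $j-i\le N$, contradicting $\neg\mathrm{Per}(j)$.

**(K2)** *If $i\ge M$ and $\neg\mathrm{Per}(i)$, then some $j\in K$ has $|i-j|\le N$.* Let $B(i)=b^c$. Either $i\in K_c$, or some $j\in K_{c-1}$ prevents this.

**(K3)** *Whether $i\in K_c$ depends only on the $B(j)$ with $|j-i|\le cN$, where $B(j)$ counts as "undefined" for $j<M$.* By induction on $c$: the definition refers to $B(i)$ and to membership in $K_{c-1}$ of numbers at distance at most $N$ from $i$. So whether $i\in K$ depends only on $a_1\dots a_{i+\Delta}$, and if $i-\Delta\ge M$, only on the letters $a_{i-\Delta-M+1}\dots a_{i+\Delta}$.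

Membership of $i$ in $K$ is known only $\Delta$ letters later. Therefore call $t$ an *event* if $t-\Delta\in K$. Being an event at $t$ depends only on $a_1\dots a_t$, and distinct events are more than $N$ apart.

**Step 4: geometry of the periodic intervals.** This step records how the $\mathrm{Per}'$-times lie relative to the markers. We consider maximal intervals $[s,e]$ of $\mathrm{Per}'$-times. Here $e=\infty$ is allowed; statements about blocks are then meant for all finite pieces.

**(Q1)** *On a maximal interval $[s,e]$ the whole block $[s-M'+1,e]$ has a period at most $N$, and its least period $q$ is the least period of each $M'$-block in it.* Blocks of length $M'$ ending at consecutive times overlap in $M'-1\ge2N$ letters; use (P3) repeatedly, then (P2).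

**(Q2)** *If $t\ge M'$ and $\neg\mathrm{Per}'(t)$, then some $i\in[t-M'+M,t]$ has $\neg\mathrm{Per}(i)$.* Otherwise all $M$-blocks inside $[t-M'+1,t]$ have periods at most $N$. Consecutive ones overlap in $M-1=2N$ letters, and repeated use of (P3) gives $\mathrm{Per}'(t)$.

**(Q3)** *If $[s,e]$ and $[s',e']$ are consecutive maximal intervals, then $s'-e>M'-2N$.* Otherwise the $M'$-blocks ending at $e$ and at $s'$ overlap in $e-s'+M'\ge2N$ letters. By (P3) the block $[e-M'+1,s']$ has a period at most $N$, so all times in $[e,s']$ are $\mathrm{Per}'$-times, contradicting maximality.

**(Q4)** *If $\mathrm{Per}'(e)$ and $\neg\mathrm{Per}'(e+1)$, then $\neg\mathrm{Per}(e+1)$.* Otherwise apply (P3) to the $M'$-block ending at $e$ and the $M$-block ending at $e+1$, which overlap in $M-1=2N$ letters. The union has a period at most $N$, so $\mathrm{Per}'(e+1)$.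

**Step 5: phases.** This step lets us read off the letters where we are in a periodic stretch. Let $[s,e]$ be a maximal interval with least period $q$. Every window of length $q$ in the block $[s-M'+1,e]$ is primitive, since if one were a proper power, the block, being its $q$-periodic continuation, would have a smaller period. Consecutive windows are rotations of each other by one letter. Let $w=b_1\dots b_q$ be the chosen representative of their conjugacy class. The *phase-0 times* are the $t\in[s,e]$ with $a_{t-q+1}\dots a_t=w$; these windows lie in the block since $q\le N<M'$. Each of the $q$ distinct rotations occurs exactly once among the windows ending at $q$ consecutive times. So any $q$ consecutive times in $[s,e]$ contain exactly one phase-0 time, and any two phase-0 times are congruent mod $q$. In particular, if $e\ge s+q-1$, the first phase-0 time lies in $[s,s+q-1]$. After a phase-0 time the letters up to time $e$ follow $w$ cyclically. For instance, in a stretch $\dots010101$ with $w=01$, the phase-0 times are those at which the letter $1$ is read.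

## 9. The function $G$

**Step 6: definition of $G$.** This step combines the two regimes. We write $G_t$ for $G(a_1\dots a_t)$. Choose $G_1\in I_{a_1}\cap A$ as a function of $a_1$. For $t\ge1$:

- (α) If $\mathrm{Per}'(t)$ and $\mathrm{Per}'(t+1)$, let $s$ be the start of the maximal interval containing $t$, with $q$ and $w$ as in Step 5. If there is no phase-0 time in $[s,t]$, put $G_{t+1}=\mathrm{succ}(G_t,a_{t+1})$. Otherwise let $t_0$ be the first one and $j=t+1-t_0$. Put $G_{t+1}=\pi_{w,G_{t_0}}(j)$ if $j\le lq$, and $G_{t+1}=\lambda_w(j\bmod q)$ if $j>lq$.
- (β) Otherwise, if there is an event $t'\in[t-N+1,t]$ with $\neg\mathrm{Per}'$ on $[t',t+1]$, put $G_{t+1}=h_{a_{t'+1}\dots a_{t+1}}(G_{t'})$. Such a $t'$ is unique, as events are more than $N$ apart.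
- (γ) Otherwise put $G_{t+1}=\mathrm{succ}(G_t,a_{t+1})$.

All data used at time $t+1$ depend only on $a_1\dots a_{t+1}$; in (α), $q$ and $w$ are determined by the $M'$-block ending at $t$, by (Q1). So $G$ is a well-defined function $P^+\to A$.

**Step 7: $G$ walks along edges.** We check $G_tR_{a_{t+1}}G_{t+1}$. This is clear whenever $\mathrm{succ}$ is used.

In (β) we claim $G_t=h_{a_{t'+1}\dots a_t}(G_{t'})$; then the property of the maps $h_v$ gives the edge. If $t'=t$, the claim is $h_\varepsilon=\mathrm{id}$. If $t'<t$, look at the step from $t-1$ to $t$. It is not by (α), as $\neg\mathrm{Per}'(t)$. It is by (β) with the same event, since $t'\in[t-N,t-1]$ and $\neg\mathrm{Per}'$ holds on $[t',t]$. This is the claim.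

In (α) with $t_0$ defined, the letter $a_{t+1}$ is the $j$-th letter of $www\cdots$. If $j=1$, then $G_t=G_{t_0}=\pi_{w,G_{t_0}}(0)$. If $j>1$, then $G_t$ was given by (α) with the same $t_0$ and with $j-1$. So we are moving along the path $\pi_{w,G_{t_0}}$ and then around the loop $\lambda_w$, and the pieces fit since $\pi_{w,z}(lq)=y_w=\lambda_w(0)=\lambda_w(q)$.

## 10. The function forgets

It remains to show that $G$ has bounded memory.

**Step 8: times at which the state is visible.** This step identifies times $t^*$ at which $G_{t^*}$ depends on few letters. Call $t^*$ *of type 1* if $\mathrm{Per}'$ holds on $[t^*-\Lambda,t^*]$, and *of type 2* if $t^*-N$ is an event and $\neg\mathrm{Per}'$ holds on $[t^*-N,t^*]$. These intervals are the *witnessing times*. The two types exclude each other.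

Let $t^*$ be of type 1. The maximal interval containing $t^*$ starts at some $s\le t^*-\Lambda$, so it contains $[s,s+q-1]$ and $t_0\le s+q-1$. Hence
$$t^*-t_0\ge\Lambda-q+1>lN\ge lq,$$
and $G_{t^*}=\lambda_w((t^*-t_0)\bmod q)$. This depends only on the last $M'$ letters: by (Q1) they determine $q$ and $w$, and they determine the unique phase-0 time in $[t^*-q+1,t^*]$, which is congruent to $t_0$ mod $q$. (The windows involved reach back to $t^*-2q+2$ at most, and $2q-1\le M'$.)

Let $t^*$ be of type 2. The step to $t^*$ is by (β) with $t'=t^*-N$. So $G_{t^*}=h_v(G_{t^*-N})$ with $v=a_{t^*-N+1}\dots a_{t^*}$. As $h_v$ is constant, $G_{t^*}$ depends only on $v$.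

**Step 9: after a visible time nothing older matters.** This step propagates agreement forward. *Let $t^*$ be of type 1 or 2 and $\tau>t^*$. Then $G_\tau$ is determined by $G_{t^*}$, the type of $t^*$, the last $M'$ letters up to $t^*$, the letters after $t^*$, the truth of $\mathrm{Per}'$ on $[t^*,\tau]$, and the set of events in $(t^*,\tau]$*, with times counted relative to $t^*$. We argue by induction over the steps $t\to t+1$ with $t\ge t^*$. Whether (α) applies is among the data.

In (α), let $s$ be the start of the interval containing $t$. If $s>t^*$, then $s$, $q$, $w$, the phases, and $G_{t_0}$ with $t_0\ge s$ are all determined by the data, the last by induction. If $s\le t^*$, then $\mathrm{Per}'(t^*)$, so $t^*$ is of type 1, and by Step 8 $t+1-t_0>lq$. Hence $G_{t+1}=\lambda_w((t+1-t_0)\bmod q)$. Here $t+1$ is itself of type 1, so this is determined by the last $M'$ letters up to $t+1$. Which of the two cases holds is visible from $\mathrm{Per}'$ on $[t^*,t]$.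

If (α) does not apply, let $t'$ be an event as required in (β). We claim $t'>t^*$. Suppose $t'\le t^*$. Then $\neg\mathrm{Per}'(t^*)$, because $t^*\in[t',t+1]$. So $t^*$ is of type 2, and $t^*-N$ is an event. But $t'\in[t-N+1,t^*]\subseteq[t^*-N+1,t^*]$, so $t'$ and $t^*-N$ are distinct events at distance at most $N$, a contradiction. Hence both the applicability of (β) and its result are determined by the data, with $G_{t'}$ known by induction. Step (γ) is then determined as well.

**Step 10: visible times occur in every long window.** Let
$$\Omega=M'+2N+\Delta,\qquad \Theta=2\Lambda+\Omega+2N+\Delta .$$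
*For every $T\ge M'$ there is a time $t^*\in[T,T+\Theta]$ of type 1 or 2 whose witnessing times are all $\ge T$.*

If $\mathrm{Per}'$ holds on $[T,T+\Lambda]$, take $t^*=T+\Lambda$, of type 1. Otherwise fix $\tau_0\in[T,T+\Lambda]$ with $\neg\mathrm{Per}'(\tau_0)$.

Suppose first that $\neg\mathrm{Per}'$ holds on $[\tau_0,\tau_0+\Omega]$. By (Q2) at the time $\tau_0+M'$ there is $i\in[\tau_0+M,\tau_0+M']$ with $\neg\mathrm{Per}(i)$. By (K2) there is an event $t'\in[i-N+\Delta,\,i+N+\Delta]$. Then $t'\ge\tau_0$ and $t'+N\le\tau_0+M'+2N+\Delta=\tau_0+\Omega$. So $\neg\mathrm{Per}'$ holds on $[t',t'+N]$, and $t^*=t'+N\le T+\Lambda+\Omega$ is of type 2.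

Otherwise let $s$ be the first $\mathrm{Per}'$-time in $(\tau_0,\tau_0+\Omega]$. Since $\neg\mathrm{Per}'(s-1)$, it starts a maximal interval $[s,e]$. If $e\ge s+\Lambda$, take $t^*=s+\Lambda\le T+2\Lambda+\Omega$, of type 1. If $e<s+\Lambda$, then $\neg\mathrm{Per}(e+1)$ by (Q4). So by (K2) there is an event $t'$ with
$$e+1\le e+1-N+\Delta\le t'\le e+1+N+\Delta .$$
By (Q3), a next $\mathrm{Per}'$-interval, if there is one, starts at a time at least
$$e+M'-2N+1=e+\Delta+2N+2>t'+N .$$
So $\neg\mathrm{Per}'$ holds on $[t',t'+N]$, and $t^*=t'+N$ is of type 2. Finally $t^*\le e+1+2N+\Delta\le s+\Lambda+2N+\Delta\le T+\Theta$. This last case is the reason for the choice $M'=\Delta+4N+1$: after a periodic stretch ends, the merging must be over before the next one can begin.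

**Step 11: bounded memory.** This step puts the pieces together. Let
$$R_0=\Lambda+N+2\Delta+M+M',\qquad r=\Theta+R_0 .$$
Let $|u|=t\ge r$, let $u'=\mathrm{suf}_r(u)$, and extend both to infinite words by the same letters. Compare times $\ge R_0$ in $u'$ with the corresponding times in $u$, shifted by $t-r$. At such times the truth of $\mathrm{Per}'$ and being an event coincide in the two words: the former depends on the last $M'$ letters; the latter, by (K3), on the last $2\Delta+M$ letters. Apply Step 10 to $u$ with $T=t-\Theta$, which corresponds to time $R_0$ in $u'$. We get $t^*\le t$, with all witnessing times at least $T$. So the corresponding time in $u'$ has the same type, the last $M'$ letters agree there, and by Step 8 the states there coincide. By Step 9 they coincide at all later times. Hence $G(u)=G(u')$. For $|u|<r$ trivially $G(u)=G(\mathrm{suf}_r(u))$.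

Together with $G(a)\in I_a$ and Step 7 this proves sufficiency in Proposition 2, and with Section 4 it proves Theorem A. $\blacksquare$

## 11. Infinite chains: Theorem E

We first show that *$\mathsf{KD}Alt_1$ is the logic of infinite chains* (worlds $0,1,2,\dots$, with $i$ seeing exactly $i+1$). Soundness is clear. Let $\varphi$ of depth $e$ be valid on infinite chains. Then $\bigwedge_{i<e}\Box^i\Diamond\top\to\varphi$ is valid on finite chains: where the premise holds, the next $e$ worlds exist, and the truth of $\varphi$ depends only on these and the current world. So the implication is in $Alt_1$, the premise is in $\mathsf{KD}Alt_1$, and so is $\varphi$.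

Let $\psi$ have depth $d$. Now let $W$ contain only the words of length exactly $d+1$ over $P\times X$ at whose last world $\psi$ is true, with $R_a$ as before. As before, letters are written in reverse order: the current world is the last letter and sees the preceding one.

**Claim.** $\psi$ is unifiable in $\mathsf{KD}Alt_1$ iff there is a nonempty $A\subseteq W$ with all $R_a^A$ total on $A$ that satisfies (C2) and (C3). This is decidable as in Section 4.

*Necessity.* Unifiers of depth at most $r-1$ give $F:P^r\to X$, the value at a world being $F$ of the $r$ letters ending there. For $|u|\ge\rho:=r+d$ let $G(u)$ be the word of the last $d+1$ pairs (letter, $F$-value). Since $\psi$ holds at all worlds of all infinite chains, $G(u)\in W$. The word $G(u)$ depends only on $\mathrm{suf}_\rho(u)$, and $G(u)R_aG(ua)$. Let $A$ be the image of $G$. Totality is clear. Downward induction on $|v|\le\rho$ gives $(G(uv),G(u'v))\in E$ for $|u|,|u'|\ge\rho$, exactly as in Section 4, and $v=\varepsilon$ gives (C2). For (C3) take $y=G(w^\rho)$: then $G(w^{\rho+1})=y$, and $G(uw^\rho)=y$ for all $u$ with $|u|\ge\rho$.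

*Sufficiency.* In Sections 5–10 the condition $I_a\cap A\ne\emptyset$ was used only to choose $G_1$ and to see $A\ne\emptyset$. Run the construction with $G_1\in A$ an arbitrary fixed element. It yields $r$ and $G:P^+\to A$ with memory $r$ and with $G(u)R_aG(ua)$. For $v\in P^r$ let $F(v)$ be the $X$-part of the last letter of $G(v)$; it is defined by formulas of depth at most $r-1$. Given a world of an infinite chain, let $u=a_1\dots a_{r+d+1}$ be the reversed word of the $r+d+1$ letters starting there. For $r+1\le i\le r+d+1$ the transition from $G(a_1\dots a_{i-1})$ to $G(a_1\dots a_i)$ appends the pair $(a_i,x)$, where $x$ is the $X$-part of the last letter of $G(a_1\dots a_i)=G(\mathrm{suf}_r(a_1\dots a_i))$. That is, $x=F(\mathrm{suf}_r(a_1\dots a_i))$. These $d+1$ transitions replace the whole content of the state. So $G(u)$ consists exactly of the pairs (letter, $F$-value) of the given world and of the $d$ worlds that follow it, and $G(u)\in W$ means that $\psi$ holds at the given world. This proves Theorem E. $\blacksquare$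

# Part II. Two or more successors

The notation of Part I is now free again. The number $k\ge2$ is the bound on successors. For Theorem B take $k=2$; the formulas $U_3,\dots,U_k$ below are then absent.

## 12. Dominoes, and the wrong side to put them on

**Definition.** A *domino system* is $(\mathcal T,H,V)$ with $\mathcal T$ finite nonempty and $H,V\subseteq\mathcal T^2$. A *tiling* of $\mathbb Z^2$ is a map $\tau:\mathbb Z^2\to\mathcal T$ with $(\tau(g),\tau(g+e_1))\in H$ and $(\tau(g),\tau(g+e_2))\in V$ for all $g$, where $e_1=(1,0)$ and $e_2=(0,1)$. A tiling of a square satisfies the same conditions for neighbours inside the square.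

For example, $\mathcal T=\{t\}$, $H=V=\{(t,t)\}$ has a tiling; $\mathcal T=\{t\}$, $H=\emptyset$ does not even tile $\{0,1\}^2$. By Berger (1966; also Robinson 1971) it is undecidable whether a tiling exists, and the halting problem many-one reduces to non-tileability. By compactness, if there is no tiling of $\mathbb Z^2$, then for some $n\ge1$ the square $\{0,\dots,n\}^2$ has no tiling: if all squares had one, shifting them would give tilings of all $\{-n,\dots,n\}^2$, and König's lemma, applied to the tree of these tilings ordered by restriction, would give a tiling of $\mathbb Z^2$.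

With two successors we can walk in two directions. A sensible first attempt uses variables $x_t$ for the tiles and a parameter $\pi$ to tell the directions apart. Let $\chi$ say: exactly one $x_t$ holds; $x_t\wedge\Diamond(\pi\wedge x_{t'})$ fails for all $(t,t')\notin H$; $x_t\wedge\Diamond(\neg\pi\wedge x_{t'})$ fails for all $(t,t')\notin V$. One would hope that $\chi$ is unifiable iff there is a tiling. It is not so. A unifier must work in every model, in particular in the one with two worlds $0,1$, both seeing both, and $\pi$ true exactly at $0$. Let $t_0,t_1$ be the tiles it puts there. Then $(t_0,t_0),(t_1,t_0)\in H$ and $(t_0,t_1),(t_1,t_1)\in V$. Conversely, given $t_0,t_1$ with these four properties, let $x_{t_0}$ be $\pi$, let $x_{t_1}$ be $\neg\pi$ (if $t_0=t_1$, let $x_{t_0}$ be $\top$), and let all other $x_t$ be $\bot$. This unifies $\chi$. So unifiability of $\chi$ is a finite check. The attempt fails because the unifier has to succeed in all models at once.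

So the tiling must be on the other side: it is carried by the parameters of a model, and its existence should *prevent* unification. For this we need a formula that is not unifiable because of one perfect model, and becomes unifiable if every model has flaws at bounded distance. In one dimension such formulas are easy to find, already over $Alt_1$. The formula $b\leftrightarrow(\Diamond b\oplus p)$, with $b$ a variable, is not unifiable: $b$ must be the parity of the number of $p$'s on the chain, and $0^r$ and $10^r$ have the same suffix of length $r$ and different parities. But allow exceptions at flaws that are never far away: $q\vee\neg\Diamond q\vee(b\leftrightarrow(\Diamond b\oplus p))$. Where $f=q\vee\neg\Diamond q$ fails, the next world satisfies $q$, hence $f$. So $b:=\neg f\wedge p$ is a unifier: where $f$ fails, $b$ has the value of $p$ and $\Diamond b$ is false.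

In two dimensions a flaw is a violated domino constraint *or* a place where the walks "right, then up" and "up, then right" lead to essentially different worlds. Here is the real difficulty. In a model of $Alt_2$ walks need not commute, and how much they must commute depends on $n$: we need that the relevant worlds satisfy the same formulas up to a depth growing with $n$. But $\psi$ has to be written down before $n$ is known, and no fixed formula compares two worlds to unbounded depth.

Two devices overcome this. The evidence for non-commutation is supplied by the unifier, in variables: a world $v$ and a world $w(v)$ that it sees can be told apart by *three* bits, no matter how deep the difference lies. This is colour reduction, and it uses that $v$ can refer to $w(v)$. The worlds "right-up of $v$" and "up-right of $v$" need not see each other. Therefore there is a third move, which in the grid goes back by $-e_1-e_2$: commutation is expressed by two closed walks, which in the grid lead from a world to itself.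

## 13. Three moves and the formula $\psi$

**Definition.** A *coding* consists of variable-free formulas $T_0,T_1,T_2,T_3,U_3,\dots,U_k$, pairwise inconsistent in $Alt_k$, and variable-free formulas $\theta_t$ ($t\in\mathcal T$) and $\mu$. A *parameter formula* is a formula built from the parameters occurring in the coding (a closed formula if there are none).

The example to keep in mind, made precise in Section 17: there are parameters $\pi_i$ and $T_i$ says that exactly $\pi_i$ holds, $\theta_t$ is a parameter for the tile $t$, and $\mu$ is a further parameter.

Put $U=\bigwedge_{j=3}^k\Diamond U_j$ and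
$$ok=\Diamond T_0\wedge U\wedge\Diamond\bigl(T_1\wedge\Diamond T_0\wedge U\wedge\Diamond(T_2\wedge\Diamond T_0\wedge U\wedge\Diamond T_3)\bigr),$$
$$\mathsf X\varphi=\Diamond(T_0\wedge\varphi),\quad \mathsf Y\varphi=\Diamond(T_1\wedge\Diamond(T_0\wedge\varphi)),\quad \mathsf Z\varphi=\Diamond(T_1\wedge\Diamond(T_2\wedge\Diamond(T_0\wedge\varphi))).$$

**Step 1: the moves are functions.** This step makes the operators $\mathsf X,\mathsf Y,\mathsf Z$ deterministic. Work in models where each world has at most $k$ successors, and let $v\Vdash ok$. Then $v$ has successors of the $k$ pairwise inconsistent types $T_0,T_1,U_3,\dots,U_k$, so it has exactly one of each and no others. Likewise its $T_1$-successor $v_1$ has exactly one successor of each type $T_0,T_2,U_3,\dots,U_k$, and the $T_2$-successor $v_2$ of $v_1$ has exactly one of each type $T_0,T_3,U_3,\dots,U_k$. Let $X(v),Y(v),Z(v)$ be the unique $T_0$-successors of $v,v_1,v_2$. For $O\in\{X,Y,Z\}$ with corresponding operator $\mathsf O$,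
$$v\Vdash ok\ \Longrightarrow\ \bigl(v\Vdash\mathsf O\varphi\iff O(v)\Vdash\varphi\bigr).\tag{1}$$

Composite words are applied from left to right: $XYZ(v)=Z(Y(X(v)))$ corresponds to $\mathsf{XYZ}\varphi=\mathsf X(\mathsf Y(\mathsf Z\varphi))$. Let
$$OK=ok\wedge\mathsf Xok\wedge\mathsf{XY}ok\wedge\mathsf Zok\wedge\mathsf{ZY}ok .$$
If $v\Vdash OK$, then $ok$ holds at $v$, $X(v)$, $XY(v)$, $Z(v)$ and $ZY(v)$. So $XYZ(v)$ and $ZYX(v)$ are defined, and (1) applies along both paths.

**Step 2: the formula.** The variables are $s$, $b$ and $c_1^w,c_2^w,c_3^w$ for $w\in\{XYZ,ZYX\}$; here $\mathsf w$ is the operator of $w$. Let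
$$Err_{\mathrm{til}}=\neg\bigvee_t\theta_t\vee\bigvee_{t\ne t'}(\theta_t\wedge\theta_{t'})\vee\bigvee_{(t,t')\notin H}(\theta_t\wedge\mathsf X\theta_{t'})\vee\bigvee_{(t,t')\notin V}(\theta_t\wedge\mathsf Y\theta_{t'}),$$
$$\rho_w=\bigvee_{i=1}^3(c_i^w\oplus\mathsf wc_i^w),\qquad Err=\neg OK\vee Err_{\mathrm{til}}\vee\rho_{XYZ}\vee\rho_{ZYX},\qquad Q=Err\vee\mathsf{XY}Err,$$
$$\psi=Q\ \vee\ \bigl[s\wedge\mathsf Ys\wedge(b\leftrightarrow(\mathsf Yb\oplus\mu))\bigr]\ \vee\ \bigl[\neg s\wedge(\mathsf Xs\vee(b\leftrightarrow(\mathsf Xb\oplus\mu)))\bigr].$$

The bit $b$ is the parity counter of Section 12, counting $\mu$. The bit $s$ chooses the direction of counting: $s$ true means "count upwards, and stay with $s$"; $s$ false means "count to the right, until $s$ becomes true". Flaws, that is $Q$, stop an upward count; an upward column stops a count to the right. The variables $c$ occur in $Q$, and $s,b$ do not.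

*Two untileable examples by hand.* Let $\mathcal T=\{t\}$ and substitute $\bot$ for all $c_i^w$, so that $\rho_w$ is equivalent to $\bot$. If $H=\emptyset$, then a world $v$ failing $Q$ satisfies $OK$ and $\theta_t$ and fails $\mathsf X\theta_t$. So $X(v)$ fails $\theta_t$ and satisfies $Err$, hence $Q$. The choice $s:=Q$, $b:=\bot$ unifies $\psi$: where $Q$ fails, $\neg s\wedge\mathsf Xs$ holds. If $V=\emptyset$ and $H=\{(t,t)\}$, then in the same way $v\Vdash\neg Q$ implies $Y(v)\Vdash Q$. Now $s:=\top$, $b:=\neg Q\wedge\mu$ is a unifier: where $Q$ fails, $\mathsf Ys$ holds, and $b$ has the value of $\mu$ at $v$ and is false at $Y(v)$.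

## 14. Three bits see any difference

Assume that $\{0,\dots,n\}^2$ cannot be tiled. Let $\lambda=3+\max_i\mathrm{depth}(T_i)$, so $\mathrm{depth}(\mathsf O\varphi)\le\lambda+\mathrm{depth}(\varphi)$ for each of the three operators. Let
$$D=(n+1)\lambda+\max_t\mathrm{depth}(\theta_t),$$
and write $x\equiv_rx'$ if $x$ and $x'$ satisfy the same parameter formulas of depth at most $r$. If $\varphi$ has depth at most $r-\lambda$, then $\mathsf O\varphi$ has depth at most $r$, so (1) gives
$$x\equiv_rx',\ x,x'\Vdash ok\ \Longrightarrow\ O(x)\equiv_{r-\lambda}O(x').\tag{2}$$

**Lemma 3.** For each $w\in\{XYZ,ZYX\}$ there are parameter formulas $c^w_1,c^w_2,c^w_3$ such that in every model with at most $k$ successors per world, if $v\Vdash OK$ and $v\not\equiv_Dw(v)$, then $v\Vdash c_i^w\oplus\mathsf wc_i^w$ for some $i$.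

*Proof* (Cole–Vishkin colour reduction). The purpose is to shorten a long list of distinguishing formulas to length $3$. For a list $\kappa=(\kappa_1,\dots,\kappa_m)$ of formulas let $\kappa(v)\in\{0,1\}^m$ be the vector of truth values at $v$, the "colour" of $v$. Let $\kappa^0$ list representatives, up to equivalence, of all parameter formulas of depth at most $D$, of which there are finitely many, padded to length at least $3$. If $v\not\equiv_Dw(v)$, then $\kappa^0(v)\ne\kappa^0(w(v))$.

Given $\kappa$ of length $m\ge4$, let $\delta_j=\kappa_j\oplus\mathsf w\kappa_j$. For any world $v$ let $J(v)$ be the least $j$ with $v\Vdash\delta_j$, or $1$ if there is none. Let $m'=1+\lceil\log_2m\rceil$. Since $2m\le2^{m'}$, we can fix an injective code of $\{1,\dots,m\}\times\{0,1\}$ into $\{0,1\}^{m'}$. Let $\kappa'$ be a list of $m'$ parameter formulas, Boolean combinations of the $\kappa_j$ and $\delta_j$, with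
$$\kappa'(v)=\mathrm{code}\bigl(J(v),\kappa_{J(v)}(v)\bigr).$$

Let $v\Vdash OK$ and $\kappa(v)\ne\kappa(w(v))$. We show $\kappa'(v)\ne\kappa'(w(v))$. By (1), $v\Vdash\delta_j$ iff $\kappa_j(v)\ne\kappa_j(w(v))$. So $j=J(v)$ satisfies $\kappa_j(v)\ne\kappa_j(w(v))$. If $J(w(v))\ne j$, the codes differ in the first component. If $J(w(v))=j$, they differ in the second. Nothing is assumed about $OK$ at $w(v)$.

For $m\ge4$ we have $3\le m'<m$. So iterating from $\kappa^0$ leads to a list of length exactly $3$ whose values at $v$ and $w(v)$ differ whenever $v\Vdash OK$ and $v\not\equiv_Dw(v)$. By (1) this list is as required. $\square$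

## 15. If there is no tiling, $\psi$ has a unifier

This holds for any coding. Keep $n$, $\lambda$, $D$ from Section 14.

**Step 3: the unifier.** This step writes the substitution down. Substitute the formulas of Lemma 3 for the $c$'s, and let $Err^*$, $\rho^*_w$, $Q^*$ be the resulting parameter formulas. Define
$$\eta_0=Q^*,\quad\eta_{j+1}=\neg Q^*\wedge\mathsf Y\eta_j,\quad s^*=\bigvee_{j\le n}\eta_j,\quad\zeta_0=s^*,\quad\zeta_{i+1}=\neg s^*\wedge\mathsf X\zeta_i,$$
$$\beta_0=\bot,\quad\beta_{j+1}=\mu\oplus\mathsf Y\beta_j,\quad\gamma_1=\bot,\quad\gamma_{i+1}=\mu\oplus\mathsf X\gamma_i,$$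
$$b^*=\bigvee_{j\le n}(\eta_j\wedge\beta_j)\vee\bigvee_{i=1}^n(\zeta_i\wedge\gamma_i).$$
So $\eta_j$ says "the first flaw upwards is $j$ steps away", and $\zeta_i$ says "the first $s^*$-world to the right is $i$ steps away".

Note that $\neg Q^*$ implies $OK$, hence $ok$, and $\neg s^*$ implies $\neg Q^*$. Each world satisfies at most one $\eta_j$: if $v$ satisfies $\eta_i$ and $\eta_j$ with $i<j$, then $i=0$ is impossible because $\eta_j$ implies $\neg Q^*$, and for $i\geq 1$, by (1), $Y(v)$ satisfies $\eta_{i-1}$ and $\eta_{j-1}$; induct. In the same way each world satisfies at most one $\zeta_i$.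

**Step 4: flaws are near everywhere.** This step uses that the square has no tiling. *In every model with at most $k$ successors per world, every world satisfies some $\zeta_i$ with $i\le n$.*

Suppose $v$ fails $\zeta_0,\dots,\zeta_n$. Then $v\Vdash\neg s^*$, so $X(v)$ is defined, and by (1) it fails $\zeta_0,\dots,\zeta_{n-1}$. Inductively, for $i\le n$ the world $X^i(v)$ is defined and fails $\zeta_0,\dots,\zeta_{n-i}$. So it fails $s^*$, that is, it fails $\eta_0,\dots,\eta_n$. In the same way $v_{ij}:=Y^j(X^i(v))$ is defined and fails $\eta_0,\dots,\eta_{n-j}$. Hence $v_{ij}\Vdash\neg Q^*$ for all $0\le i,j\le n$. Thus $v_{ij}\Vdash\neg Err^*$ and, by (1), $XY(v_{ij})\Vdash\neg Err^*$.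

*Commutation.* Let $j<n$, $x=v_{ij}$ and $u=XY(x)$. Since $x\Vdash OK\wedge\neg\rho^*_{XYZ}$, Lemma 3 gives $Z(u)=XYZ(x)\equiv_Dx$. Since $u\Vdash OK\wedge\neg\rho^*_{ZYX}$, Lemma 3 gives $ZYX(u)\equiv_Du$. Now $ok$ holds at $Z(u)$ and $ZY(u)$, because $u\Vdash OK$, and at $x$ and $Y(x)=v_{i,j+1}$. Apply (2) to $Z(u)\equiv_Dx$, first with $Y$ and then with $X$: we get $ZY(u)\equiv_{D-\lambda}v_{i,j+1}$ and $ZYX(u)\equiv_{D-2\lambda}X(v_{i,j+1})$. Combining the latter with $ZYX(u)\equiv_Du$,
$$X(v_{i,j+1})\equiv_{D-2\lambda}XY(v_{ij}).\tag{3}$$
This is where the second disjunct of $Q$ is used: we needed $\neg Err^*$ also at $u=XY(x)$.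

*The grid closes up to depth.* We show by induction on $j$ that
$$X(v_{ij})\equiv_{D-(j+1)\lambda}v_{i+1,j}\qquad(i<n,\ j\le n).\tag{4}$$
For $j=0$ this is an equality of worlds. For the step, $ok$ holds at $X(v_{ij})$, as $v_{ij}\Vdash OK$, and at $v_{i+1,j}$. So (2) applied to (4) gives $XY(v_{ij})\equiv_{D-(j+2)\lambda}Y(v_{i+1,j})=v_{i+1,j+1}$. Combine this with (3).

*The contradiction.* By the choice of $D$, the worlds $X(v_{ij})$ and $v_{i+1,j}$ agree on all $\theta_t$. As $Err_{\mathrm{til}}$ fails at all $v_{ij}$, each $v_{ij}$ satisfies exactly one $\theta_t$; put $\tau(i,j)=t$. The vertical constraints hold since $v_{i,j+1}=Y(v_{ij})$. The horizontal ones hold since $X(v_{ij})$ satisfies the same $\theta$'s as $v_{i+1,j}$. So $\tau$ tiles $\{0,\dots,n\}^2$, a contradiction.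

**Step 5: verification.** This step checks that $(s^*,b^*)$ with the $c$'s of Lemma 3 unifies $\psi$. Let $v$ be any world of a model with at most $k$ successors per world.

If $v\Vdash Q^*$, the first disjunct of $\psi$ holds.

If $v\Vdash s^*\wedge\neg Q^*$, then $v\Vdash\eta_j$ with $1\le j\le n$, and $Y(v)\Vdash\eta_{j-1}$. So $v\Vdash s^*\wedge\mathsf Ys^*$. A world satisfying some $\eta_j$ with $j\le n$ satisfies $s^*$, hence no $\zeta_i$ with $i\ge1$, and it satisfies no other $\eta_{j'}$. Therefore
$$b^*(v)=\beta_j(v)=\mu(v)\oplus\beta_{j-1}(Y(v))=\mu(v)\oplus b^*(Y(v)),$$
and the second disjunct holds.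

If $v\Vdash\neg s^*$, then by Step 4 $v\Vdash\zeta_i$ with $1\le i\le n$. If $i=1$, then $X(v)\Vdash s^*$, so $\mathsf Xs^*$ holds at $v$. If $i\ge2$, then $X(v)\Vdash\zeta_{i-1}$, both $v$ and $X(v)$ fail all $\eta_j$ with $j\le n$, and
$$b^*(v)=\gamma_i(v)=\mu(v)\oplus\gamma_{i-1}(X(v))=\mu(v)\oplus b^*(X(v)).$$
So the third disjunct holds.

Hence the substituted $\psi$ is valid on all frames with at most $k$ successors per world, that is, it belongs to $Alt_k$. $\blacksquare$

## 16. If there is a tiling, a far-away mark defeats every substitution

**Definition.** A coding is *realizable* if for each tiling $\tau$ of $\mathbb Z^2$ there are models $M_S$ ($S\subseteq\mathbb Z^2$) on frames with at most $k$ successors per world, whose worlds include all $g\in\mathbb Z^2$ (the *main worlds*), and in which all atoms not occurring in the coding are false everywhere, such that: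

- (R1) $g\Vdash ok$, $X(g)=g+e_1$, $Y(g)=g+e_2$, $Z(g)=g-e_1-e_2$ for every main $g$;
- (R2) $g\Vdash\theta_t$ iff $\tau(g)=t$, and $g\Vdash\mu$ iff $g\in S$;
- (R3) if $S,S'$ agree on $\{h:|h-g|_\infty\le d\}$, then $g$ satisfies the same parameter formulas of depth at most $d$ in $M_S$ and in $M_{S'}$.

The set $S$ consists of the marks that the counter $b$ counts, and (R3) says that marks further away than $d$ are invisible to formulas of depth $d$. Section 17 gives an example.

**Proposition 4.** If the coding is realizable and $\mathbb Z^2$ can be tiled, no substitution makes $\psi$ true in all the models $M_S$; in particular $\psi$ is not unifiable in $Alt_k$.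

*Proof.* Suppose a substitution makes $\psi$ true at all main worlds of all $M_S$. Atoms outside the coding are false everywhere, so we may replace them by $\bot$ and assume that the substitution consists of parameter formulas. Let $d$ bound the depths of the formulas for $s$ and $b$, and let $s_S(g),b_S(g)\in\{0,1\}$ be their values at $g$ in $M_S$.

*No flaws at main worlds.* $OK$ holds by (R1). $Err_{\mathrm{til}}$ fails by (R1) and (R2), as $\tau$ is a tiling. Each $\rho_w$ fails because $XYZ(g)=ZYX(g)=g$, whatever formulas the $c$'s are. Also $XY(g)$ is a main world. So $Q$ fails at all main worlds, and the truth of $\psi$ yields, modulo $2$,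
$$s_S(g)=1\ \Rightarrow\ s_S(g+e_2)=1\ \text{ and }\ b_S(g)=b_S(g+e_2)+[g\in S],\tag{5}$$
$$s_S(g)=s_S(g+e_1)=0\ \Rightarrow\ b_S(g)=b_S(g+e_1)+[g\in S].\tag{6}$$

*Case 1: $s_\emptyset(g)=1$ for some $g$.* Let $g^*=g+(2d+2)e_2$. By (5), $b_\emptyset(g)=b_\emptyset(g^*)$. Let $S=\{h\}$ with $h=g+(d+1)e_2$. Both $g$ and $g^*$ are at distance $d+1$ from $h$, so by (R3) $s_S(g)=1$, $b_S(g)=b_\emptyset(g)$ and $b_S(g^*)=b_\emptyset(g^*)$. But going up from $g$ to $g^*$ in $M_S$ with (5) passes exactly one mark, so $b_S(g)=b_S(g^*)+1$. This is a contradiction.

*Case 2: $s_\emptyset(g)=0$ for all $g$.* Let $g^*=(2d+2)e_1$. By (6), $b_\emptyset(0)=b_\emptyset(g^*)$. Let $S=\{h\}$ with $h=(d+1)e_1$. If $s_S(g)=1$ for some $g$, then $s_S(g+je_2)=1$ for all $j\ge0$ by (5). But for large $j$ the point $g+je_2$ is at distance greater than $d$ from $h$, so $s_S(g+je_2)=s_\emptyset(g+je_2)=0$ by (R3), a contradiction. So $s_S$ is $0$ everywhere, and (6) gives $b_S(0)=b_S(g^*)+1$. On the other hand $b_S(0)=b_\emptyset(0)$ and $b_S(g^*)=b_\emptyset(g^*)$ by (R3). This is a contradiction. $\square$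

## 17. The coding by parameters: Theorems B and D

Take parameters $\pi_0,\dots,\pi_3,\pi'_3,\dots,\pi'_k$, $q_t$ ($t\in\mathcal T$), and $m$. Let $T_i$ (respectively $U_j$) say that, among the $\pi$'s and $\pi'$'s, exactly $\pi_i$ (respectively $\pi'_j$) is true. Let $\theta_t=q_t$ and $\mu=m$. The formulas $T_0,\dots,T_3,U_3,\dots,U_k$ are pairwise inconsistent.

The frame $F_k$ has worlds $(g,0),(g,1),(g,2)$ for $g\in\mathbb Z^2$, a world $*$, and worlds $u_3,\dots,u_k$. Its edges are
$$(g,0)\to(g+e_1,0),(g,1);\qquad(g,1)\to(g+e_2,0),(g,2);\qquad(g,2)\to(g-e_1-e_2,0),*;$$
moreover every $(g,i)$ sees $u_3,\dots,u_k$; finally $*\to*$ and $u_j\to u_j$. Each world has between $1$ and $k$ successors. Valuation of $M_S$: $(g,i)$ has type $T_i$, $*$ has type $T_3$, $u_j$ has type $U_j$; $q_t$ holds exactly at the $(g,0)$ with $\tau(g)=t$; $m$ holds exactly at the $(g,0)$ with $g\in S$; all other atoms are false. The main worlds are $g=(g,0)$.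

**Step 6: this coding is realizable.** (R1) is read off the edges: at $(g,0)$ the $T_1$-successor is $(g,1)$, whose $T_2$-successor is $(g,2)$, which sees $*$ of type $T_3$; the $T_0$-successors of these three worlds are $(g+e_1,0)$, $(g+e_2,0)$, $(g-e_1-e_2,0)$; and the $u_j$ give $U$. (R2) is the definition. For (R3) we show by induction on $d$ that each $(g,i)$ satisfies the same parameter formulas of depth at most $d$ in $M_S$ and $M_{S'}$ if $S,S'$ agree within distance $d$ of $g$. For $d=0$ this is clear. For the step, successors of $(g,i)$ of the form $(h,i')$ have $|h-g|_\infty\le1$, so the induction hypothesis applies to them; and the truth values at $*$ and $u_j$ do not depend on $S$.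

**Proof of Theorem B.** With this coding and $k=2$, Section 15 and Proposition 4 give: $\psi$ is unifiable in $Alt_2$ iff $(\mathcal T,H,V)$ does not tile $\mathbb Z^2$. As $\psi$ is computed from $(\mathcal T,H,V)$, undecidability and $\Sigma^0_1$-hardness follow from Berger's theorem. The set of unifiable formulas is recursively enumerable by Section 1. $\blacksquare$

**Proof of Theorem D.** Let $Alt_k\subseteq L\subseteq\mathrm{Log}(F_k)$, with the parameter coding. If there is no tiling, $\psi$ is unifiable in $Alt_k$ by Section 15, hence in $L$. If there is a tiling, a unifier in $L$ would make $\psi$ valid on $F_k$, hence true in all the models $M_S$, which are all based on $F_k$. This contradicts Proposition 4. So $\psi$ is unifiable in $L$ iff there is no tiling. The frame $F_k$ does not depend on the domino system; it is serial with at most $k$ successors per world, so $\mathsf{KD}Alt_k\subseteq\mathrm{Log}(F_k)$. $\blacksquare$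

## 18. A coding without parameters: Theorem C

It suffices to give, for each $k\ge2$, a realizable coding by *closed* formulas. The data that parameters carried are now encoded in the lengths of dead-end chains. Let
$$C_i=\Diamond^i\top\wedge\Box^{i+1}\bot,$$
which says that the longest path from here has exactly $i$ steps. The $C_i$ are pairwise inconsistent: for $i<j$, $C_j$ implies $\Diamond^{i+1}\top$. Let $\sigma=k-3+2|\mathcal T|$, let $\ell:\mathcal T\times\{0,1\}\to\{k-2,k-1,\dots,\sigma\}$ be a bijection, and let $\Gamma=\Box^{\sigma+1}\bot$. Each $C_i$ with $i\le\sigma$ implies $\Gamma$. Put $U_j=C_{j-3}$ for $3\le j\le k$, $T_3=\bigvee_{t,\varepsilon}C_{\ell(t,\varepsilon)}$,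
$$T_2=\neg\Gamma\wedge\Diamond T_3,\qquad T_1=\neg\Gamma\wedge\neg T_2\wedge\Diamond T_2,\qquad T_0=\neg\Gamma\wedge\neg T_1\wedge\neg T_2,$$
$$\theta_t=\Diamond\bigl(T_1\wedge\Diamond(T_2\wedge\Diamond(C_{\ell(t,0)}\vee C_{\ell(t,1)}))\bigr),\qquad\mu=\Diamond\bigl(T_1\wedge\Diamond(T_2\wedge\Diamond\textstyle\bigvee_tC_{\ell(t,1)})\bigr).$$

**Step 7: pairwise inconsistency.** This is needed for a coding. $U_3,\dots,U_k$ and $T_3$ use disjoint sets of indices $i\le\sigma$, so they exclude each other, and they imply $\Gamma$. $T_0,T_1,T_2$ imply $\neg\Gamma$ and exclude each other by definition.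

**Step 8: the models.** This step shows realizability. All atoms are false everywhere. The worlds of $M_S$ are $(g,i)$ for $g\in\mathbb Z^2$, $i\le2$, and $n_0,\dots,n_\sigma$; the edges are $n_{i+1}\to n_i$,
$$(g,0)\to(g+e_1,0),(g,1);\qquad(g,1)\to(g+e_2,0),(g,2);\qquad(g,2)\to(g-e_1-e_2,0),\ n_{\ell(\tau(g),[g\in S])};$$
and each $(g,i)$ sees $n_0,\dots,n_{k-3}$ (none if $k=2$). Each world has at most $k$ successors. The world $n_i$ satisfies $C_i$ and no other $C_j$. All $(g,i)$ start infinite paths, so they fail $\Gamma$, hence fail $T_3$ and all $C_i$ with $i\le\sigma$. Now we determine the types.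

- $(g,2)\Vdash T_2$, as it sees $n_{\ell(\tau(g),[g\in S])}$.
- $(g,0)$ and $(g,1)$ have no $T_3$-successor, because $n_0,\dots,n_{k-3}$ fail $T_3$ and so do all $(h,i)$. So they fail $T_2$.
- $(g,1)\Vdash T_1$, because it sees $(g,2)$.
- $(g,0)$ sees only $(g+e_1,0)$, $(g,1)$ and some $n_i$. None of these satisfies $T_2$; the $n_i$ fail it because they satisfy $\Gamma$. So $(g,0)$ fails $T_1$, and $(g,0)\Vdash T_0$.

With main worlds $(g,0)$ this gives (R1), where $n_0,\dots,n_{k-3}$ are the successors of types $U_3,\dots,U_k$. For (R2): the only $T_1$-successor of $(g,0)$ is $(g,1)$, the only $T_2$-successor of $(g,1)$ is $(g,2)$, and the only successor of $(g,2)$ that satisfies some $C_i$ with $k-2\le i\le\sigma$ is $n_{\ell(\tau(g),[g\in S])}$. For (R3) we show, by induction on $d$ and as in Step 6, that each $(g,i)$ satisfies the same closed formulas of depth at most $d$ in $M_S$ and $M_{S'}$ if $S,S'$ agree within distance $d$ of $g$. Closed formulas of depth $0$ are constant. For the step, the successors of $(g,i)$ depend on $S$ only through $[g\in S]$, on which $S$ and $S'$ agree; successors of the form $(h,i')$ have $|h-g|_\infty\le1$; and the truth values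 at the $n_i$ do not depend on $S$.

**Proof of Theorem C.** By Section 15 and Proposition 4, the parameter-free formula $\psi$ of this coding is unifiable in $Alt_k$ iff $(\mathcal T,H,V)$ does not tile $\mathbb Z^2$. This gives $\Sigma^0_1$-hardness. The set of unifiable formulas is recursively enumerable because $Alt_k$ is decidable. $\blacksquare$
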